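# Edge counts that force generic independence in $\mathbb R^d$

## 1. The guess that the parity of $d$ plays no role

Take rigid bars joined at flexible joints in $d$-space, with the joints in general position. If too many bars are crowded onto too few joints, some bar is redundant: the others already impose its constraint. We ask for a converse. Suppose that no set of $n$ joints carries more than $(\frac d2+1)n-(d+1)$ bars. Must every bar then impose a constraint of its own?

For even $d$ the answer is known to be yes. The first guess is that it is yes for every $d$: the parity of $d$ seems to matter only because $\frac d2+1$ is an integer when $d$ is even. We make the question precise and then test this guess.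

**Definition (framework, rigidity matrix).** A framework $G(p)$ in $\mathbb R^d$ is a finite simple graph $G=(V,E)$ with a map $p:V\to\mathbb R^d$. Its rigidity matrix $R(G,p)$ has one row for each edge and $d$ columns for each vertex. The row of $uv$, written $\mathrm{row}(uv)$, has $p(u)-p(v)$ in the columns of $u$, $p(v)-p(u)$ in the columns of $v$, and zeros elsewhere.

**Definition (independent, generic).** $G(p)$ is independent if the rows of $R(G,p)$ are linearly independent. It is generic if the $d|V|$ coordinates of $p$ are algebraically independent over $\mathbb Q$.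

For example, let $G$ be a triangle $abc$ in $\mathbb R^1$ with $p(a)=0$, $p(b)=1$, $p(c)=3$. The rows of $ab$, $bc$, $ac$ are $(-1,1,0)$, $(0,-2,2)$, $(-3,0,3)$, and the third is $3$ times the first plus $\frac32$ times the second: dependent. In $\mathbb R^2$, with the points not collinear, the triangle is independent. In a vanishing combination of rows, the columns of $a$ show a combination of the linearly independent vectors $p(a)-p(b)$ and $p(a)-p(c)$, so the coefficients of $ab$ and $ac$ vanish; then so does that of $bc$.

The minors of $R(G,p)$ are polynomials in the coordinates of $p$ with integer coefficients. If $G(p)$ is independent for one $p$, some $|E|\times|E|$ minor is a nonzero polynomial, so it does not vanish at a generic point. Hence independence at one $p$ gives independence at every generic $p$, and we then simply say that **$G$ is independent** (in $\mathbb R^d$). In the same way, at most $d+1$ points of a generic $p$ are always affinely independent.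

**A rank bound.** If $|V|\ge d+1$ and $p$ is generic, then $\operatorname{rank}R(G,p)\le d|V|-\binom{d+1}2$. Indeed, for a skew-symmetric matrix $S$ and $t\in\mathbb R^d$, put $q(u)=Sp(u)+t$. Multiplying $\mathrm{row}(uv)$ with $q$ gives $(p(u)-p(v))\cdot S(p(u)-p(v))=0$, so $q$ lies in the kernel. The points $p(u)$ affinely span $\mathbb R^d$, so $q=0$ forces the affine map $z\mapsto Sz+t$ to vanish identically. The kernel therefore has dimension at least $\binom d2+d=\binom{d+1}2$.

For $X\subseteq V$ let $i(X)$ be the number of edges induced by $X$. The hypothesis to be studied is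
$$i(X)\le\Big(\frac d2+1\Big)|X|-(d+1)\qquad\text{for all }X\subseteq V,\ |X|\ge2.\tag{1}$$
The chapter "Rigidity and Scene Analysis" (http://www.csun.edu/~ctoth/Handbook/chap61.pdf) is the source of the problem. The following result of Jackson and Jordán is known, stated for generic $G(p)$ with $|V|\ge d$:

**(b)** If $d$ is even and (1) holds, then $G(p)$ is independent.

It is also known that for $d=3$ the condition $i(X)\le\frac12(5|X|-7)$ for all $|X|\ge 2$ suffices. The conjecture is that the statement in (b) holds for all $d\ge2$.

Now test the guess.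

For $d=2$, (1) reads $i(X)\le2|X|-3$, which is the count in Laman's theorem. The guess is right there.

For $d=1$, (1) reads $i(X)\le\frac12(3|X|-4)$, so the bounds for $|X|=2,3,4$ are $1$, $2.5$, $4$. The 4-cycle has at most $1,2,4$ edges on such sets, so it satisfies (1). But it is dependent in $\mathbb R^1$: divide $\mathrm{row}(uv)$ by $p(u)-p(v)$ to get a row with entries $1,-1$, and orient the cycle; the four rows then sum to zero. So the formula fails in dimension one. The proof must use $d\ge2$, and the parity of $d$ needs a closer look.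

## 2. Removing a vertex of degree at most $d+1$

To test more cases we need two standard ways of building up independent graphs.

**Lemma 1 (E0).** If $G-v$ is independent and $\deg v\le d$, then $G$ is independent.

*Proof.* Take $p$ generic. The points of $v$ and its at most $d$ neighbors are affinely independent, so the vectors $p(v)-p(u)$, $u\in N(v)$, are linearly independent. The columns of $v$ are zero in all rows not at $v$. In a vanishing combination of rows, the columns of $v$ show that the rows at $v$ have coefficient zero, and the rest is a relation in $G-v$. $\square$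

**Lemma 2 (E1).** Let $\deg v=d+1$, $x,y\in N(v)$, $xy\notin E$. If $(G-v)+xy$ is independent, then $G$ is independent.

*Proof.* The plan is to put $v$ at the midpoint of $x$ and $y$, where the bar $xy$ can be exchanged for a bar at $v$. Take $p$ generic on $V-v$ and $p(v)=\frac12(p(x)+p(y))$. The $d+1$ points of $N(v)$ are affinely independent, so they affinely span $\mathbb R^d$. Since $p(y)=2p(v)-p(x)$, the $d+1$ points of $\{v\}\cup N(v)\setminus\{y\}$ also span $\mathbb R^d$. Hence the $d$ vectors $p(v)-p(u)$, $u\in N(v)\setminus\{y\}$, are linearly independent. As in Lemma 1, the graph $(G-v)+xy$ together with the edges $vu$, $u\in N(v)\setminus\{y\}$, has independent rows at $p$. Next,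
$$\mathrm{row}(xy)=2\big(\mathrm{row}(vx)+\mathrm{row}(vy)\big).\tag{2}$$
In the columns of $v$ the right side is $2\big(\tfrac{p(y)-p(x)}2+\tfrac{p(x)-p(y)}2\big)=0$. In those of $x$ it is $2(p(x)-p(v))=p(x)-p(y)$, and in those of $y$ it is $2(p(y)-p(v))=p(y)-p(x)$. By (2), $\mathrm{row}(vy)=\frac12\mathrm{row}(xy)-\mathrm{row}(vx)$ with a nonzero coefficient at $\mathrm{row}(xy)$, so replacing $\mathrm{row}(xy)$ by $\mathrm{row}(vy)$ keeps independence. The result is $G$ at $p$. Independence at one $p$ suffices. $\square$

**Test: at most $d+2$ vertices.** On at most $d+1$ vertices all degrees are at most $d$, so Lemma 1 peels off every vertex and the graph is independent. On $d+2$ vertices, a graph other than $K_{d+2}$ has a vertex of degree at most $d$, so it is independent. And $K_{d+2}$ is dependent: it has $\binom{d+2}2$ edges, while its rank is at most $d(d+2)-\binom{d+1}2=\binom{d+2}2-1$.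

**Test: at most $2d+1$ vertices, assuming (1).** The average degree is at most $d+2-\frac{2d+2}{|V|}$. This is less than $d+1$ when $|V|<2d+2$. So there is a vertex of degree at most $d$, and peeling works, since (1) passes to subgraphs.

**Test: $K_{d+1,d+1}$.** Here all degrees are $d+1$ and $|V|=2d+2$. It satisfies (1). For a set with $a$ and $b$ vertices on the two sides we need
$$f(a,b)=(d+2)(a+b)-2ab-(2d+2)\ge0 .$$
If $a=0$ and $b\ge2$, then $f\ge 2(d+2)-(2d+2)=2$. If $1\le a,b\le d+1$, then $f$ is linear in each variable, so it is smallest at a corner, and $f(1,1)=0$, $f(1,d+1)=d^2$, $f(d+1,d+1)=0$. Now delete $v$ and add an edge $xy$ between two of its neighbors. The other $d-1$ vertices on the side of $x,y$ have degree $d$ and can be peeled. What remains is $K_{d,2}+xy$ on $d+2$ vertices. For $d\ge2$ it is not $K_{d+2}$, hence it is independent, and Lemma 2 gives that $K_{d+1,d+1}$ is independent. For $d=1$ this is the 4-cycle, and what remains is $K_3=K_{d+2}$. So the failure at $d=1$ is visible here: adding $xy$ creates a $K_{d+2}$.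

## 3. Tight sets settle even $d$; odd $d$ does not follow

The tests suggest an induction: find $v$ with $\deg v\le d+1$; if $\deg v=d+1$, find $x,y\in N(v)$ such that $(G-v)+xy$ still satisfies the count. We develop the counting for a general constant, because we shall use it twice. For an integer $k$ put
$$g_k(X)=(d+2)|X|-k-2i(X).$$
An edge inside $X\cup Y$ lies in $X$, or in $Y$, or in both (then inside $X\cap Y$), or joins $X\setminus Y$ to $Y\setminus X$. Writing $e(\cdot,\cdot)$ for numbers of edges between disjoint sets, we get
$$g_k(X\cup Y)+g_k(X\cap Y)=g_k(X)+g_k(Y)-2e(X\setminus Y,Y\setminus X).\tag{3}$$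

**Lemma 3 (counting inequality).** Let $H$ be a graph, $N\subseteq V(H)$, $|N|=d+1$, and write $l_X=l(X)=|X\cap N|$. Let $\mathcal Z$ be a family of subsets of $V(H)$ such that $l_Z\ge2$ for every member, distinct members meet in at most one vertex, and every pair in $N$ lies in a member. Put $U=\bigcup\mathcal Z$. Then for every integer $k$,
$$g_k(U)\le(2d+2-k)-\sum_{Z\in\mathcal Z}\Big[\big(2d+2-k-g_k(Z)\big)+(l_Z-2)(d+1-l_Z)\Big].\tag{4}$$

*Proof.* Members share no pair of vertices, hence no edge, so $i(U)\ge\sum i(Z)$. Each pair of $N$ lies in exactly one member, so $\sum l_Z(l_Z-1)=d(d+1)$. Also $N\subseteq U$ and $|U\setminus N|\le\sum|Z\setminus N|$. Hence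
$$g_k(U)\le(d+2)(d+1)-k+\sum_Z\big[(d+2)|Z\setminus N|-2i(Z)\big].$$
Each bracket equals $g_k(Z)+k-(d+2)l_Z$. Write $(d+2)(d+1)-k=(2d+2-k)+d(d+1)$ and replace $d(d+1)$ by $\sum l_Z(l_Z-1)$:
$$g_k(U)\le(2d+2-k)+\sum_Z\big[g_k(Z)+k+l_Z^2-(d+3)l_Z\big].$$
Since $(l-2)(d+1-l)=(d+3)l-l^2-2(d+1)$, the bracket is $g_k(Z)+k-(2d+2)-(l_Z-2)(d+1-l_Z)$. This is (4). $\square$

Note that $(l_Z-2)(d+1-l_Z)\ge0$, as $2\le l_Z\le d+1$. An opposing bound comes from the deleted vertex. Let $H=G-v$, $N=N(v)$, $|N|=d+1$, and suppose $g_k\ge0$ on all vertex sets of $G$ of size at least $2$. For $N\subseteq U\subseteq V(H)$ we have $0\le g_k(U\cup\{v\})=g_k(U)+(d+2)-2(d+1)$, so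
$$N\subseteq U\ \Rightarrow\ g_k(U)\ge d.\tag{5}$$

**The case of even $d$.** Let $c=g_{2d+2}$, so that (1) says $c(X)\ge0$ for $|X|\ge2$. Induct on $|V|$; one vertex is trivial. Since $2|E|<(d+2)|V|$, some $v$ has degree at most $d+1$. By induction $H=G-v$ is independent, so Lemma 1 handles $\deg v\le d$. Let $\deg v=d+1$ and suppose that for no non-adjacent pair $x,y\in N$ does $H+xy$ satisfy (1). Then each such pair lies in a set $X\subseteq V(H)$ with $c(X)\le1$. For even $d$ all values of $c$ are even, so $c(X)=0$; call such a set, of size at least $2$, tight. An adjacent pair is itself tight: $2(d+2)-(2d+2)-2=0$. So all pairs of $N$ lie in tight sets. Let $\mathcal Z$ consist of the inclusion-maximal ones among the tight sets with $l\ge2$. If $A,B$ are tight with $|A\cap B|\ge2$, then (3) gives $c(A\cup B)\le0+0-c(A\cap B)\le0$, so $A\cup B$ is tight. Hence distinct members of $\mathcal Z$ meet in at most one vertex, and (4) with $k=2d+2$ gives $c(U)\le0$. This contradicts (5). So a good pair exists, and induction with Lemma 2 shows that $G$ is independent. This proves (b).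

**Where it stops for odd $d$.** Now the obstructing sets have $c(X)\in\{0,1\}$, and two of them with $c=1$ need not merge. Take $d=3$, so $c(X)=5|X|-8-2i(X)$. Let $A=\{x,y,w,a,a'\}$ span $K_5$ minus the edges $xy,aa'$, let $B=\{z,y,w,b,b'\}$ span $K_5$ minus $zy,bb'$, and let $A\cap B=\{y,w\}$ with no further edges. Then $c(A)=c(B)=25-8-16=1$, $c(\{y,w\})=0$, and $c(A\cup B)=40-8-30=2$.

This graph satisfies (1). Inside $A$ or $B$, sets of size $2,3,4,5$ have $c\ge0,1,0,1$. Now let $X$ be contained in neither. Then $c(X)=c(X\cap A)+c(X\cap B)-c(X\cap\{y,w\})$. If $\{y,w\}\subseteq X$, the last term is $0$ and the other two are non-negative. If $|X\cap\{y,w\}|=1$, then $|X\cap A|,|X\cap B|\ge2$ and $c(X)\ge0+0+3$. If $X\cap\{y,w\}=\emptyset$, then $c(X)\ge-3-3+8=2$.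

If $x,y,z\in N$, the pair $xy$ is obstructed by $A$ and $yz$ by $B$. But $A$ and $B$ share a pair, so Lemma 3 does not apply to a family containing both, and $A\cup B$ has $c=2$, so it is not an obstructing set that could replace them. There is a second loss: a member with $c=1$ and $l=2$ makes its bracket in (4) equal to $-1$, and once $d$ or more members have $c=1$ the resulting bound no longer contradicts (5).

## 4. A stronger statement: constant $5$, and $K_{d+2}$ excluded by hand

In (4), an adjacent pair has $g_k=2d+2-k$, so its bracket is $0$ for every $k$. A set obstructing the addition of an edge has $g_k\le1$, so its bracket is at least $2d+1-k$. With $k=2d+2$ that is $-1$; with smaller $k$ it is a profit. Lowering $k$ weakens the hypothesis, so it makes the theorem stronger, but the induction gets better room.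

How far can $k$ go down? The graph $K_{d+2}$ is dependent and has $2|E|=(d+2)|V|-(d+2)$, so below $k=d+3$ it must be excluded by hand. After that, $K_{d+3}$ minus two disjoint edges, with $2|E|=(d+2)|V|-4$, will turn out to be dependent. So we aim for $k=5$.

**Theorem 4.** Let $d\ge2$ and let $G=(V,E)$ be a finite simple graph such that
$$2\,i(X)\le(d+2)|X|-5\quad\text{for all }X\subseteq V\text{ with }|X|\ge2,\tag{6}$$
$$G\text{ has no subgraph isomorphic to }K_{d+2}.\tag{7}$$
Then every generic framework $G(p)$ in $\mathbb R^d$ is independent.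

**Corollary 5 (the conjecture).** If $d\ge2$ and $i(X)\le(\frac d2+1)|X|-(d+1)$ for all $|X|\ge2$, then every generic $G(p)$ in $\mathbb R^d$ is independent.

*Proof.* $2i(X)\le(d+2)|X|-(2d+2)\le(d+2)|X|-5$, because $2d+2\ge6$. A $K_{d+2}$ would give $(d+2)(d+1)\le(d+2)^2-(2d+2)$, that is, $d^2+3d+2\le d^2+2d+2$, which is false. So (6) and (7) hold. $\square$

So the conjectured statement is true for every $d\ge2$, and the first guess is right from dimension two on. By the 4-cycle, $d\ge2$ is needed in Corollary 5.

**Corollary 6.** If $d\ge2$ and $2i(X)\le(d+2)|X|-(d+3)$ for all $|X|\ge2$, then every generic $G(p)$ in $\mathbb R^d$ is independent. Here $d+3$ cannot be replaced by $d+2$.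

*Proof.* As $d+3\ge5$, (6) holds. A $K_{d+2}$ would give $d^2+3d+2\le(d+2)^2-(d+3)=d^2+3d+1$, which is false. So Theorem 4 applies. For the second claim, $K_{d+2}$ is dependent by Section 2. It satisfies $2i(X)\le(d+2)|X|-(d+2)$ for $2\le|X|=n\le d+2$, because $(d+2)(n-1)-n(n-1)=(n-1)(d+2-n)\ge0$. $\square$

For $d=3$ the condition of Corollary 6 is $i(X)\le\frac12(5|X|-6)$, which improves the known $\frac12(5|X|-7)$.

**Proposition 7.** For every $d\ge2$, the constant $5$ in Theorem 4 cannot be replaced by $4$. Moreover, a graph satisfying (6) is generically independent in $\mathbb R^d$ if and only if it contains no $K_{d+2}$.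

*Proof.* Let $G$ be $K_{d+3}$ minus two disjoint edges. After deleting any one vertex an edge is still missing, so $G$ contains no $K_{d+2}$. We check $2i(X)\le(d+2)|X|-4$. For $X=V$ there is equality: $2|E|=(d+3)(d+2)-4$. For $|X|=d+2$ at least one edge is missing, so $2i(X)\le(d+2)(d+1)-2=(d+2)^2-(d+4)\le(d+2)|X|-4$. For $2\le n=|X|\le d+1$, $(d+2)n-4-2i(X)\ge n(d+3-n)-4$. This is concave in $n$ and equals $2d-2>0$ at $n=2$ and at $n=d+1$. But $|E|=\frac12(d^2+5d+2)$ exceeds the rank bound $d(d+3)-\binom{d+1}2=\frac12(d^2+5d)$, so $G$ is dependent.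

For the second claim, a graph containing the dependent graph $K_{d+2}$ has dependent rows; the converse is Theorem 4. $\square$

It remains to prove Theorem 4.

## 5. The set function $F$, blockers, and near-complete sets

Put $F=g_5$, that is, $F(X)=(d+2)|X|-5-2i(X)$. Then (6) says $F(X)\ge0$ for $|X|\ge2$, and (3) holds for $F$. Note $F(\emptyset)=-5$ and $F(\text{one vertex})=d-3$.

Small sets have large $F$. If $2\le n=|X|\le d+1$, then $F(X)\ge(d+2)n-5-n(n-1)=n(d+3-n)-5$. This is concave in $n$ with value $2d-3$ at $n=2$ and at $n=d+1$. So
$$2\le|X|\le d+1\ \Rightarrow\ F(X)\ge2d-3.\tag{8}$$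
An adjacent pair has $F=2d-3$ exactly. The graph $K_{d+2}$ minus an edge has $F=(d+2)^2-5-(d+2)(d+1)+2=d-1$.

**Start of the induction.** We induct on $|V|$; $|V|=1$ is trivial. Let $|V|\ge2$. From $2|E|\le(d+2)|V|-5$ we get $v$ with $\deg v\le d+1$. The graph $H=G-v$ satisfies (6) and (7), so it is independent, and if $\deg v\le d$ Lemma 1 finishes. Let $\deg v=d+1$, $N=N(v)$. If some non-adjacent $x,y\in N$ are such that $H+xy$ satisfies (6) and (7), then $H+xy$ is independent by induction and Lemma 2 finishes. **Suppose, for a contradiction, that there is no such pair.** From now on all sets are subsets of $V(H)$, and $l_X=l(X)=|X\cap N|$.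

**Definition (blocker).** $X$ is a blocker if $l_X\ge2$ and $F(X)\le1$.

Adding $xy$ lowers $F$ by $2$ on the sets containing both $x$ and $y$. So (6) fails for $H+xy$ exactly when a blocker contains $x$ and $y$. If (7) fails, there is a set $K_p\ni x,y$, where $p=\{x,y\}$, with $|K_p|=d+2$ and $H[K_p]$ complete except for $xy$. Then $F(K_p)=d-1$, and $p$ is the only non-adjacent pair in $K_p$.

*Examples.* For $d=2$, if $\{x,y,w,w'\}$ spans $K_4$ minus $xy$ and $x,y\in N$, it is a blocker: $F=16-5-10=1$. For $d=3$, if $\{x,y,w_1,w_2,w_3\}$ spans $K_5$ minus $xy$, then $F=2$ and it is not a blocker. Adding $xy$ gives $2i=20=5\cdot5-5$, which (6) permits on this set, but it creates a $K_5$. So the two obstructions are different.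

Our assumption now reads: every pair $p\subseteq N$ is adjacent, or lies in a blocker, or has a set $K_p$. Some pair in $N$ is non-adjacent, for otherwise $N\cup\{v\}$ spans $K_{d+2}$ in $G$. Also (5) applies with $k=5$: if $N\subseteq U$, then $F(U)\ge d$.

**Lemma 8.** There is no family $\mathcal Z$ of sets such that $l_Z\ge2$ for all $Z\in\mathcal Z$; distinct members meet in at most one vertex; every pair in $N$ lies in some member; $F(Z)\le2d-3$ for all $Z\in\mathcal Z$; and $F(Z)\le d-1$ for at least one $Z$.

*Proof.* Apply (4) with $k=5$, so $2d+2-k=2d-3$. All brackets are non-negative, and the one with $F(Z)\le d-1$ is at least $(2d-3)-(d-1)=d-2$. Hence $F(U)\le(2d-3)-(d-2)=d-1$, contradicting (5). $\square$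

The rest of the proof builds such a family. The sets $K_p$, blockers and adjacent pairs have $F$ equal to $d-1$, at most $1$, and $2d-3$. As $d\ge2$, these values are all allowed. What is missing is that the chosen sets meet in at most one vertex.

**What is left of the old difficulty.** If two blockers $A,B$ meet in $2$ to $d+1$ vertices, then by (3) and (8) $F(A\cup B)\le2-(2d-3)=5-2d\le1$, and they merge. But if the intersection $M$ is larger, we only know $F(M)\ge0$. The case $F(A)=F(B)=1$, $F(M)=0$, $F(A\cup B)=2$ is not ruled out by (3), and then the union is not a blocker. However, if $A\cap N\ne B\cap N$, the union contains more vertices of $N$. Lemma 8 has room for larger $F$, up to $2d-3$. So we allow $F$ to grow by one for each new vertex of $N$. This is measured by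
$$h(X)=F(X)-l_X+1 .$$
A blocker has $h\le1-2+1=0$. Joining a blocker $B$ to a set costs at most $1$ in $F$, if they share at least two vertices, and this is repaid by one new vertex of $N$.

## 6. The bound $F(X)\ge l_X-1$

**Lemma 9.** If $l_X\ge2$, then $F(X)\ge l_X-1$.

In terms of $h$: no $X$ with $l_X\ge2$ has $h(X)\le-1$. One caution before the proof. Since $l$ is additive in the sense that $l(A\cup B)+l(A\cap B)=l(A)+l(B)$, (3) gives $h(A\cup B)\le h(A)+h(B)-h(A\cap B)$. But $h(A\cap B)\ge0$ is what we want to prove, so we may not merge arbitrary sets with $h\le0$. The proof merges only when $F$ of the intersection is under control from (6) or (8). Since a merged set may collide with earlier sets, the sets are kept in order and the choice is lexicographic.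

*Proof.* Suppose some $X$ has $l_X\ge2$ and $h(X)\le-1$. Call a tuple $(Z_1,\dots,Z_m)$, $m\ge1$, admissible if
$$l(Z_i)\ge2,\quad h(Z_i)\le0\ \text{ for all }i,\quad h(Z_1)\le-1,\quad|Z_i\cap Z_j|\le1\ (i\ne j).$$
The tuple $(X)$ is admissible. The $Z_i$ contain disjoint non-empty sets of pairs of $N$, so $m\le\binom{d+1}2$, and the vectors $(l(Z_1),\dots,l(Z_m))$ take finitely many values. Choose an admissible tuple whose vector is lexicographically maximal, where a proper prefix counts as smaller.

**Step 1: no set can improve the tuple, even with slightly too large intersections.** Call $(Y,j)$, $1\le j\le m$, a candidate if $l(Y)>l(Z_j)$, $h(Y)\le0$, moreover $h(Y)\le-1$ in case $j=1$, and $|Y\cap Z_k|\le2$ for all $k<j$. We claim that there is no candidate. Suppose there is one, and take one with $j$ minimal.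

If $|Y\cap Z_k|\le1$ for all $k<j$, then $(Z_1,\dots,Z_{j-1},Y)$ is admissible and lexicographically larger, a contradiction.

Otherwise let $k<j$ be least with $|Y\cap Z_k|=2$. Put $Y'=Y\cup Z_k$ and $a=|Y\cap Z_k\cap N|\le2$. By (3) and (8), $F(Y')\le F(Y)+F(Z_k)-(2d-3)$, and $l(Y')=l(Y)+l(Z_k)-a$. So
$$h(Y')\le h(Y)+h(Z_k)+(a-1)-(2d-3)\le h(Y)+h(Z_k),$$
as $a-1\le1\le2d-3$. This is at most $0$, and at most $-1$ if $k=1$. Since $l(Y)\ge l(Z_j)+1\ge3$, we get $l(Y')\ge l(Z_k)+3-2>l(Z_k)$. For $i<k$ we have $|Y\cap Z_i|\le1$ by the choice of $k$, so $|Y'\cap Z_i|\le|Y\cap Z_i|+|Z_k\cap Z_i|\le2$. Thus $(Y',k)$ is a candidate with a smaller index, a contradiction.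

**Step 2: every blocker $B$ satisfies $B\cap N\subseteq Z_i$ for some $i$.** This says that the $Z_i$ already cover all pairs that lie in blockers. Suppose not. Recall $h(B)\le0$. If $|B\cap Z_i|\le1$ for all $i$, appending $B$ gives a larger admissible tuple, a contradiction. Otherwise take the least $i$ with $|B\cap Z_i|\ge2$ and put $Y=Z_i\cup B$. By (6), $F(B\cap Z_i)\ge0$, so $F(Y)\le F(Z_i)+1$. As $B\cap N\not\subseteq Z_i$, also $l(Y)\ge l(Z_i)+1$. Hence $h(Y)\le h(Z_i)$, which is $\le0$, and $\le-1$ if $i=1$. For $k<i$, $|Y\cap Z_k|\le|Z_i\cap Z_k|+|B\cap Z_k|\le1+1$. So $(Y,i)$ is a candidate, contradicting Step 1.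

**Step 3: the needed sets $K_p$ meet the $Z_i$ and each other in at most one vertex.** Let $p$ be a non-adjacent pair in $N$ contained in no $Z_i$. By Step 2 no blocker contains $p$, so $K_p$ exists.

Suppose $|K_p\cap Z_i|\ge2$ for some $i$, and take the least such $i$. Since $p\not\subseteq Z_i$, we have $K_p\not\subseteq Z_i$ and $2\le|K_p\cap Z_i|\le d+1$. For $Y=Z_i\cup K_p$, (3) and (8) give $F(Y)\le F(Z_i)+(d-1)-(2d-3)=F(Z_i)+2-d\le F(Z_i)$. Also $l(Y)>l(Z_i)$, so $h(Y)<h(Z_i)$. For $k<i$, $|Y\cap Z_k|\le1+1$. So $(Y,i)$ is a candidate, a contradiction.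

Let $p\ne q$ be two such pairs. Then $K_p\ne K_q$, since $p$ is the only non-adjacent pair in $K_p$, so $|K_p\cap K_q|\le d+1$. If $|K_p\cap K_q|\ge2$, then $F(K_p\cup K_q)\le2(d-1)-(2d-3)=1$, so $K_p\cup K_q$ is a blocker containing $p$. By Step 2, $p$ would lie in some $Z_i$, a contradiction.

**Step 4: the family forbidden by Lemma 8.** Let $\mathcal Z$ consist of the $Z_i$, the sets $K_p$ of Step 3, and all adjacent pairs of $N$ contained in none of these sets. All members have $l\ge2$, distinct members meet in at most one vertex, and every pair of $N$ is covered. As to the values of $F$: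

- $F(Z_1)\le l(Z_1)-2\le d-1\le2d-3$, because $h(Z_1)\le-1$ and $l(Z_1)\le d+1$.
- For $i\ge2$ we have $N\not\subseteq Z_i$, since otherwise $|Z_i\cap Z_1|\ge l(Z_1)\ge2$. So $l(Z_i)\le d$, and $h(Z_i)\le0$ gives $F(Z_i)\le l(Z_i)-1\le d-1\le2d-3$.
- $F(K_p)=d-1\le2d-3$, and the adjacent pairs have $F=2d-3$.

With $Z_1$ as the member satisfying $F\le d-1$, this contradicts Lemma 8. $\square$

A blocker $B$ now satisfies $l_B-1\le F(B)\le1$ and $l_B\ge2$. So **every blocker has $l_B=2$ and $F(B)=1$**, and **every $X$ with $l_X\ge3$ has $F(X)\ge2$**.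

## 7. Blockers with different traces on $N$ meet in at most one vertex

**Lemma 10.** If $A,B$ are blockers with $A\cap N\ne B\cap N$, then $|A\cap B|\le1$.

*Proof.* Suppose $M=A\cap B$ has $|M|\ge2$.

**Step 1: the only possible configuration.** The traces $A\cap N$ and $B\cap N$ are different 2-element sets, so $l(A\cup B)\ge3$ and $F(A\cup B)\ge2$. By (3), $F(A\cup B)=2-F(M)-2e(A\setminus B,B\setminus A)$, with $F(M)\ge0$. Hence
$$F(A\cup B)=2,\quad F(M)=0,\quad\text{there is no edge between }A\setminus B\text{ and }B\setminus A.\tag{9}$$
If $d$ is even, all values of $F$ are odd, contradicting $F(M)=0$. So $d$ is odd and $d\ge3$. By Lemma 9, $l(A\cup B)\le F(A\cup B)+1=3$. So the traces share exactly one vertex: $A\cap N=\{x,y\}$, $B\cap N=\{y,z\}$ with $x\in A\setminus B$, $z\in B\setminus A$, $y\in M$. By (9), $xz\notin E$. So $\{x,z\}$ has a set $K=K_{\{x,z\}}$ or lies in a blocker. We rule out both.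

**Step 2: $K$ does not exist.** Suppose it does. If $K\not\subseteq A\cup B$, then $2\le|K\cap(A\cup B)|\le d+1$, so $F(A\cup B\cup K)\le2+(d-1)-(2d-3)=4-d<2$. But $l(A\cup B\cup K)\ge3$, a contradiction. If $K\subseteq A\cup B$, each of the $d$ vertices $w\in K\setminus\{x,z\}$ is adjacent to both $x\in A\setminus B$ and $z\in B\setminus A$. By (9), $w$ is neither in $B\setminus A$ nor in $A\setminus B$, so $w\in M$. Thus $x$ has at least $d$ neighbors in $M$, and $F(M\cup\{x\})\le F(M)+(d+2)-2d=2-d<0$, contradicting (6).

**Step 3: a blocker $C\ni x,z$ forces a large set $D$ with $F(D)=1$.** Let $C$ be such a blocker. Then $F(C)=1$. Put $D=C\cap(A\cup B)$, which contains $x$ and $z$. As $l(A\cup B\cup C)\ge3$, its $F$ is at least $2$, and (3) gives $F(D)\le1+2-2=1$. By Lemma 9, $F(D)\ge1$. So $F(D)=1<2d-3$, and (8) gives $|D|\ge d+2$.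

**Step 4: $F(A\cap D)=F(B\cap D)=0$.** First, $|A\cap D|\ge2$. Otherwise $A\cap D=\{x\}$ and $D\setminus\{x\}\subseteq B\setminus A$. By (9), $x$ has no neighbor in $D$, so $F(D)=F(D\setminus\{x\})+(d+2)\ge d+2$, a contradiction. By symmetry $|B\cap D|\ge2$. Now $A\cup D$ contains $x,y,z$, so $F(A\cup D)\ge2$ and $F(A\cap D)\le F(A)+F(D)-2=0$. With (6), $F(A\cap D)=0$. Likewise $F(B\cap D)=0$, using $B\cup D\ni x,y,z$.

**Step 5: the contradiction.** Let $Q=A\cap B\cap D=M\cap(A\cap D)$. If $|Q|\ge2$, then $F(M\cup(A\cap D))\le0+0-F(Q)\le0$. But this set contains $y\in M$ and $x\in A\cap D$, so Lemma 9 gives $F\ge1$, a contradiction. So $|Q|\le1$. Since $D\subseteq A\cup B$, we have $D=(A\cap D)\cup(B\cap D)$ with intersection $Q$, and by (9) there are no edges between the two differences. So (3) is an equality without edge term: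
$$F(D)=0+0-F(Q)\in\{5,\ 3-d\}.$$
As $d\ge3$, neither value is $1$, contradicting $F(D)=1$. $\square$

## 8. The forbidden family, and the proof of Theorem 4 completed

**Choice of the family.** For each pair $p\subseteq N$ contained in a blocker, choose one such blocker $B_p$; since $l(B_p)=2$, $B_p\cap N=p$. For each non-adjacent pair $p\subseteq N$ contained in no blocker, choose $K_p$, which exists by our assumption. Let $\mathcal Z$ consist of all these sets together with all adjacent pairs in $N$ contained in none of them. All members have $l\ge2$, and every pair of $N$ is covered.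

**Distinct members meet in at most one vertex.**

- $B_p,B_q$ with $p\ne q$ have different traces on $N$, so Lemma 10 applies.
- $K_p,B_q$: no blocker contains $p$, so $K_p\not\subseteq B_q$ and $|K_p\cap B_q|\le d+1$. If $|K_p\cap B_q|\ge2$, then (3) and (8) give $F(K_p\cup B_q)\le(d-1)+1-(2d-3)=3-d\le1$. So $K_p\cup B_q$ is a blocker containing $p$, a contradiction.
- $K_p,K_q$ with $p\ne q$ are distinct sets, since $p$ is the only non-adjacent pair in $K_p$. If they share at least $2$ vertices (hence between $2$ and $d+1$), then $F(K_p\cup K_q)\le2(d-1)-(2d-3)=1$, so $K_p\cup K_q$ is a blocker containing $p$, a contradiction.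
- An adjacent pair in $\mathcal Z$ is contained in no $B_p$ and no $K_p$, so it meets each of these in at most one vertex. Two different pairs share at most one vertex.

**Values of $F$.** On members, $F$ is $1$, $d-1$ or $2d-3$, and all are at most $2d-3$ because $d\ge2$. Some pair of $N$ is non-adjacent. It lies in a blocker or has a set $K_p$, so $\mathcal Z$ contains some $B_p$ or $K_p$, with $F\le d-1$.

Such a family is impossible by Lemma 8. Hence there are non-adjacent $x,y\in N$ for which $H+xy$ satisfies (6) and (7). By induction $H+xy$ is independent, and by Lemma 2 so is $G$. This proves Theorem 4, and with it Corollary 5: the conjectured statement holds for every $d\ge2$. $\blacksquare$
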